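\title{Splitting unconditional bases of direct sums under strict singularity}

\begin{abstract}
Let $X$ and $Y$ be Banach spaces such that every bounded operator from $Y$ into $X$ is strictly singular. We prove that every normalized unconditional basis of $X\oplus Y$ splits into two parts whose closed linear spans are isomorphic to $X$ and to $Y$. This answers a question of Wojtaszczyk, who proved the statement when all operators from $Y$ into $X$ are compact. The result also holds for inessential operators. Up to a finite set, the part that spans a copy of $Y$ consists of the indices at which the diagonal entry of the projection onto $Y$ has modulus at least $\frac12$. The proof counts eigenvalues of finite compressions of that projection, adding one basis vector at a time.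
\end{abstract}

\section{The question and the results}\label{sec:intro}

If two Banach spaces $X$ and $Y$ have unconditional bases, the union of these bases is an unconditional basis of $X\oplus Y$. This paper is about the converse: given an unconditional basis of $X\oplus Y$, can its vectors be sorted into two groups, one spanning a copy of $X$ and the other a copy of $Y$?

The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$, \emph{operator} means bounded linear operator, and $\cong$ means isomorphism of Banach spaces. We write $Z=X\oplus Y$, let $P$ be the projection of $Z$ onto $X$ with kernel $Y$, and put $Q=I-P$. Let $(z_n)_{n=1}^\infty$ be a basis of $Z$ with coordinate functionals $z_n^*$. The basis is \emph{normalized} if $\|z_n\|=1$ for all $n$. It is \emph{unconditional} if every expansion $\sum c_nz_n$ converges unconditionally; equivalently, every bounded scalar sequence $(m_n)$ defines a \emph{multiplier} $\sum c_nz_n\mapsto\sum m_nc_nz_n$ of norm at most a fixed constant times $\sup|m_n|$. For $B\subseteq\mathbb N$ let $Z_B=[z_n]_{n\in B}$ be the closed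 linear span of $\{z_n:n\in B\}$, and let $R_B$ be the multiplier by the indicator function of $B$, which is a projection of $Z$ onto $Z_B$. We say that the basis \emph{splits along} $D\subseteq\mathbb N$ if
\[
Z_{\mathbb N\setminus D}\cong X\qquad\text{and}\qquad Z_D\cong Y .
\]

\begin{theorem}[P.~Wojtaszczyk]\label{thm:woj}
If every operator from $Y$ into $X$ is compact, then every normalized unconditional basis of $X\oplus Y$ splits along some set $D\subseteq\mathbb N$.
\end{theorem}

An operator $S:Y\to X$ is \emph{strictly singular} if there is no infinite-dimensional closed subspace of $Y$ on which $S$ is an isomorphism. Compact operators are strictly singular, since the unit ball of an infinite-dimensional space is not compact. The converse fails. The inclusion $\ell_1\to\ell_2$ is not compact, while every operator $\ell_1\to\ell_2$ is strictly singular: a subspace of $\ell_1$ isomorphic to a closed subspace of $\ell_2$ is reflexive, weakly convergent sequences in $\ell_1$ converge in norm, and so its unit ball is compact. Wojtaszczyk asked the following question, which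 is described as open in \cite{DBL}.

\medskip
\noindent\textbf{Question.} \emph{Suppose that every operator from $Y$ into $X$ is strictly singular. Must every normalized unconditional basis of $X\oplus Y$ split along some set $D\subseteq\mathbb N$?}
\medskip

To see which answer to expect, and which set $D$, consider the diagonal entries of $Q$ and the set where they are large:
\[
b_n=z_n^*(Qz_n),\qquad D_0=\{n\in\mathbb N:|b_n|\ge\tfrac12\}.
\]
If $z_n\in X$ then $b_n=0$, and if $z_n\in Y$ then $b_n=1$. So for the union of a basis of $X$ and a basis of $Y$ the set $D_0$ is the right one. The next example shows what intermediate values of $b_n$ can mean.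

\begin{example}\label{ex:rot}
Let $X=Y=\ell_2$, let $Z$ be their Hilbert space sum, and let $z_{2k-1}=(e_k,e_k)/\sqrt2$ and $z_{2k}=(e_k,-e_k)/\sqrt2$. Then $b_n=\frac12$ for all $n$ and $D_0=\mathbb N$, so the basis splits along no set that differs from $D_0$ by a finite set. For the set $B$ of odd integers, $PR_B(0,e_k)=(e_k/2,0)$; thus $PR_B|_Y$ is an isomorphism of $Y$ onto $X$.
\end{example}

In this example basis vectors that lie partly in $X$ and partly in $Y$ produce, through a basis projection, an operator $PR_B|_Y:Y\to X$ that is an isomorphism on an infinite-dimensional subspace. Strict singularity forbids exactly this, so one expects the answer yes, with $D$ close to $D_0$. The difficulty is that strict singularity, unlike compactness, is invisible on single vectors. If $S$ is a compact operator on $Z$, then $\|z_n^*S\|\to0$, because the bounded sequence $(z_n^*)$ tends to $0$ pointwise and hence uniformly on compact sets; the inclusion $\ell_1\to\ell_2$, on the other hand, sends unit vectors to unit vectors. A strictly singular operator can be used only by contradiction: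 from infinitely many bad configurations one has to assemble an invertible operator.

\begin{theorem}\label{thm:ss}
If every operator $Y\to X$ is strictly singular and $(z_n)$ is a normalized unconditional basis of $Z=X\oplus Y$, then there is $D\subseteq\mathbb N$ with $[z_n]_{n\notin D}\cong X$ and $[z_n]_{n\in D}\cong Y$. One may take $D$ to differ from $D_0$ by a finite set.
\end{theorem}

The proof uses strict singularity only through Fredholm theory, and so it applies to a larger class. An operator $S:E\to E'$ is \emph{inessential}, written $S\in\mathrm{In}(E,E')$, if $I_E-US$ is a Fredholm operator for every operator $U:E'\to E$. The inessential operators form an operator ideal that contains the strictly singular operators (Kleinecke; see \cite{Pie}). We write $\mathrm{In}(E)=\mathrm{In}(E,E)$.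

\begin{theorem}\label{thm:in}
Theorem~\ref{thm:ss} holds if every operator $Y\to X$ is only assumed to be inessential.
\end{theorem}

Of all the operators $Y\to X$ only those of the form $PR_B|_Y$ are needed, and the condition on them can be characterized.

\begin{theorem}\label{thm:equiv}
Let $(z_n)$ be a normalized unconditional basis of $Z=X\oplus Y$. The following are equivalent:
\begin{enumerate}
\item[(1)] $PR_BQ\in\mathrm{In}(Z)$ for all $B\subseteq\mathbb N$;
\item[(2)] there is $D\subseteq\mathbb N$ with $R_{\mathbb N\setminus D}\,Q\in\mathrm{In}(Z)$ and $PR_D\in\mathrm{In}(Z)$.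
\end{enumerate}
In that case the set $D$ in \textup{(2)} is unique up to a finite set, $D=D_0$ satisfies \textup{(2)}, $\operatorname{dist}(b_n,\{0,1\})\to0$, and the basis splits along a set that differs from $D_0$ by a finite set.
\end{theorem}

Two bases $(z_n)$ and $(w_n)$ are \emph{equivalent} if $z_n\mapsto w_n$ extends to an isomorphism of the spaces they span. A space has a \emph{unique normalized unconditional basis up to equivalence and permutation} if it has such a basis and any two of them become equivalent after a permutation of the indices.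

\begin{corollary}\label{cor:sums}
\textup{(a)} If every operator $X_j\to X_i$, $i<j$, is strictly singular (or inessential), then every normalized unconditional basis of $X_1\oplus\dots\oplus X_r$ splits into $r$ disjoint parts spanning spaces isomorphic to $X_1,\dots,X_r$.

\textup{(b)} If moreover each $X_i$ has a unique normalized unconditional basis up to equivalence and permutation, and $X_1\oplus\dots\oplus X_r$ has a normalized unconditional basis, then that basis is unique in the same sense.
\end{corollary}

Section~\ref{sec:reduction} derives all of these from one statement about operators, Theorem~\ref{thm:key}. Section~\ref{sec:compress} turns that statement into a question on the spectra of compressions of $Q$ and shows the method in the smallest case. Sections~\ref{sec:diag}--\ref{sec:count} contain the general proof.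

\section{Fredholm operators and the class $\mathcal J$}\label{sec:ideal}

An operator $L:E\to E'$ is \emph{Fredholm} if $\ker L$ is finite-dimensional and $\operatorname{ran}L$ is closed and of finite codimension. Its \emph{index} is $\operatorname{ind}L=\dim\ker L-\operatorname{codim}\operatorname{ran}L$. We use three standard facts.
\begin{enumerate}
\item[(F1)] If $L:E\to E'$ is Fredholm, there is an operator $G:E'\to E$ such that $I-GL$ and $I-LG$ have finite rank.
\item[(F2)] The index is constant along a norm-continuous path of Fredholm operators.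
\item[(F3)] If $L_2L_1$ is Fredholm, then $\ker L_1\subseteq\ker L_2L_1$ is finite-dimensional, and $\operatorname{ran}L_2\supseteq\operatorname{ran}L_2L_1$ is closed and of finite codimension. In particular, if $L_1L_2=L_2L_1$ is Fredholm, then so are $L_1$ and $L_2$.
\end{enumerate}

From now on $\mathcal J$ denotes either the class of strictly singular operators or the class of inessential operators, fixed once and for all; a reader interested only in Theorem~\ref{thm:ss} may take the first. We need two properties of $\mathcal J$.
\begin{enumerate}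
\item[(J1)] $\mathcal J$ is closed under sums and under composition with operators on either side, and it contains the finite rank operators.
\item[(J2)] If $S\in\mathcal J(E)$, then $I-S$ is Fredholm of index $0$.
\end{enumerate}
For strictly singular operators these are due to Kato; see \cite[Sect.~2.c]{LT}. For inessential operators (J1) is the ideal property \cite{Pie}, and (J2) follows from (F2), since $I-tS$, $0\le t\le1$, is a path of Fredholm operators that starts at $I$. The form in which (J2) produces contradictions is this:
\begin{enumerate}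
\item[(J3)] If $\dim E=\infty$, then $\mathcal J(E)$ contains no invertible operator.
\end{enumerate}
Indeed, otherwise $I_E\in\mathcal J(E)$ by (J1), and $I-I=0$ would be Fredholm.

\begin{lemma}\label{lem:perturb}
If $L:E\to E'$ is Fredholm and $S\in\mathcal J(E,E')$, then $L+S$ is Fredholm and $\operatorname{ind}(L+S)=\operatorname{ind}L$.
\end{lemma}

\begin{proof}
Take $G$ as in (F1) and $t\in[0,1]$. Then $I-G(L+tS)=(I-GL)-tGS$ and $I-(L+tS)G=(I-LG)-tSG$ belong to $\mathcal J$, so $G(L+tS)$ and $(L+tS)G$ are Fredholm by (J2). By (F3), $L+tS$ is Fredholm, and (F2) gives the index.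
\end{proof}

The count of eigenvalues needs complex scalars. For a real space $E$ let $E_{\mathbb C}=\{x+iy:x,y\in E\}$ with the complex norm $\sup_\theta\|x\cos\theta-y\sin\theta\|$, which lies between $\max(\|x\|,\|y\|)$ and $\|x\|+\|y\|$. For an operator $S$ on $E$ put $S_{\mathbb C}(x+iy)=Sx+iSy$.

\begin{lemma}\label{lem:complex}
Let $S$ be an operator on a real Banach space $E$. Then $S\in\mathcal J(E)$ if and only if $S_{\mathbb C}\in\mathcal J(E_{\mathbb C})$.
\end{lemma}

\begin{proof}
Let $S\in\mathcal J(E)$. As a real operator, $S_{\mathbb C}$ is $S\oplus S$ on $E\oplus E$, which lies in the real class $\mathcal J$ by (J1). In the strictly singular case, an infinite-dimensional complex subspace on which $S_{\mathbb C}$ is an isomorphism is also an infinite-dimensional real subspace, so there is none. In the inessential case, a complex linear $U$ is real linear, so $I-US_{\mathbb C}$ is Fredholm as a real operator and therefore as a complex one.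

Let $S_{\mathbb C}\in\mathcal J(E_{\mathbb C})$. In the strictly singular case, if $S$ were an isomorphism on an infinite-dimensional closed subspace $W$, then $S_{\mathbb C}$ would be one on $W+iW$. In the inessential case, $(I-US)_{\mathbb C}=I-U_{\mathbb C}S_{\mathbb C}$ is Fredholm for every $U$; the kernel and the range of an operator $L_{\mathbb C}$ are $\ker L+i\ker L$ and $\operatorname{ran}L+i\operatorname{ran}L$, so $I-US$ is Fredholm.
\end{proof}

\section{Reduction to a statement about operators}\label{sec:reduction}

Our standing hypothesis is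
\[
\text{(H)}\qquad PR_BQ\in\mathcal J(Z)\ \text{ for every }B\subseteq\mathbb N .
\]
It holds if every operator $Y\to X$ is in $\mathcal J$: the operator $PR_BQ$ is the composition of $Q:Z\to Y$, of $PR_B|_Y:Y\to X$, and of the inclusion $X\to Z$. Put $A_0=\mathbb N\setminus D_0$.

\begin{theorem}\label{thm:key}
Assume \textup{(H)}. Then $\operatorname{dist}(b_n,\{0,1\})\to0$, $R_{A_0}Q\in\mathcal J(Z)$ and $PR_{D_0}\in\mathcal J(Z)$.
\end{theorem}

The last two assertions say that, modulo $\mathcal J$, the space $Y$ has no coordinates in $A_0$ and the space $Z_{D_0}$ has no component in $X$. The proof occupies the remaining sections. Here we show that these two assertions give a splitting.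

\begin{proposition}\label{prop:split}
Let $\mathbb N$ be the disjoint union of $A$ and $D$, and let $R_AQ\in\mathcal J(Z)$ and $PR_D\in\mathcal J(Z)$. Then the basis splits along a set that differs from $D$ by a finite set.
\end{proposition}

\begin{proof}
The natural candidates for the isomorphisms are $V_X=R_A|_X:X\to Z_A$ and $V_Y=R_D|_Y:Y\to Z_D$. We study them together, as the operator $V=R_AP+R_DQ$ on $Z$. Expanding $I=(R_A+R_D)(P+Q)$ gives
\[
V=(I-N)-R_AQ,\qquad N=R_DP .
\]
The hypothesis concerns $PR_D$, not $N$, but it controls the square: $N^2=R_D(PR_D)P\in\mathcal J$. For $t\in[0,1]$ the operator $(I+tN)(I-tN)=I-t^2N^2$ is Fredholm by (J2) and its factors commute, so $I-tN$ is Fredholm by (F3). By (F2), $\operatorname{ind}(I-N)=0$, and by Lemma~\ref{lem:perturb}, $V$ is Fredholm of index $0$.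

Since $V$ acts as $V_X$ on $X$ and as $V_Y$ on $Y$, we have $\ker V=\ker V_X\oplus\ker V_Y$ and $\operatorname{ran}V=\operatorname{ran}V_X\oplus\operatorname{ran}V_Y$ inside $Z_A\oplus Z_D$. Hence $V_X$ and $V_Y$ are Fredholm and $\operatorname{ind}V_Y=-\operatorname{ind}V_X$. Put $i=\operatorname{ind}V_X$.

If $L:E\to E'$ is Fredholm with $k=\dim\ker L$ and $c=\operatorname{codim}\operatorname{ran}L$, then $E\cong\operatorname{ran}L\oplus\mathbb K^k$ and $E'\cong\operatorname{ran}L\oplus\mathbb K^c$. So $E\cong E'\oplus\mathbb K^{k-c}$ if $k\ge c$, and $E'\cong E\oplus\mathbb K^{c-k}$ if $k\le c$. We also need to cancel finite-dimensional summands: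
\begin{equation}\label{eq:cancel}
E_1\oplus\mathbb K^c\cong E_2\oplus\mathbb K^c\quad\Longrightarrow\quad E_1\cong E_2 .
\end{equation}
Indeed, regard $E_1,E_2$ as closed subspaces of codimension $c$ in one space. Then $E_1\cap E_2$ has the same finite codimension $d$ in both, and $E_1\cong(E_1\cap E_2)\oplus\mathbb K^d\cong E_2$.

Let $i\ge0$. Then $X\cong Z_A\oplus\mathbb K^i$ and $Z_D\cong Y\oplus\mathbb K^i$; in particular $|D|\ge i$. Choose $\sigma\subseteq D$ with $|\sigma|=i$. Then $Z_{A\cup\sigma}\cong Z_A\oplus\mathbb K^i\cong X$, and $Z_{D\setminus\sigma}\oplus\mathbb K^i\cong Z_D\cong Y\oplus\mathbb K^i$ gives $Z_{D\setminus\sigma}\cong Y$ by \eqref{eq:cancel}. Let $i<0$. Then $Z_A\cong X\oplus\mathbb K^{|i|}$ and $Y\cong Z_D\oplus\mathbb K^{|i|}$, and for $\sigma\subseteq A$ with $|\sigma|=|i|$ we get $Z_{D\cup\sigma}\cong Y$ directly and $Z_{A\setminus\sigma}\cong X$ by \eqref{eq:cancel}.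
\end{proof}

Neither the detour through $N^2$ nor the finite correction can be dropped.

\begin{example}\label{ex:asym}
Let $Z=\ell_2$ with its unit vector basis.

(a) Let $Y=[z_{2k}]_{k\ge1}$ and $X=[z_{2k-1}+z_{2k}]_{k\ge1}$, so that $Qz_{2k-1}=-z_{2k}$ and $Qz_{2k}=z_{2k}$. Here $D_0$ is the set of even integers, $R_{A_0}Q=0$ and $PR_{D_0}=0$; therefore $PR_BQ=PR_BR_{D_0}Q=PR_{D_0}R_BQ=0$ and (H) holds. But $N=R_{D_0}P$ maps $z_{2k-1}$ to $z_{2k}$, so $N\notin\mathcal J$.

(b) Let $Y$ be the span of $z_1+z_2+z_3$ and $X=Y^\perp$. Every operator $Y\to X$ has finite rank, $b_1=b_2=b_3=\frac13$, and $b_n=0$ for $n>3$. So $D_0=\emptyset$, while a splitting needs $|D|=1$.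
\end{example}

\begin{proof}[Proof of Theorems~\ref{thm:ss} and \ref{thm:in}]
Let $\mathcal J$ be the class named in the theorem. Then (H) holds, and Theorem~\ref{thm:key} and Proposition~\ref{prop:split} with $A=A_0$, $D=D_0$ give the splitting.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
Let $\mathcal J=\mathrm{In}$, so that (1) is (H). If (1) holds, Theorem~\ref{thm:key} gives (2) with $D=D_0$ and the limit statement, and Proposition~\ref{prop:split} gives the splitting. If (2) holds and $A=\mathbb N\setminus D$, then
\[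
PR_BQ=PR_B(R_D+R_A)Q=(PR_D)R_BQ+PR_B(R_AQ)\in\mathrm{In}(Z),
\]
which is (1). Let $D$ and $D'$ both satisfy (2), and put $B=D\setminus D'$. Since $B\subseteq D$ and $B\subseteq\mathbb N\setminus D'$,
\[
R_B=R_B(P+Q)R_B=R_B(PR_D)R_B+R_B(R_{\mathbb N\setminus D'}Q)R_B\in\mathrm{In}(Z).
\]
Hence the identity of $Z_B$ is inessential, and $B$ is finite by (J3). Exchanging $D$ and $D'$ shows that $D'\setminus D$ is finite.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sums}]
(a) We use induction on $r$; for $r=1$ there is nothing to prove. An operator $X_2\oplus\dots\oplus X_r\to X_1$ is the sum of its restrictions to the $X_j$ composed with the coordinate projections, so it lies in $\mathcal J$ by (J1). Theorem~\ref{thm:ss} or~\ref{thm:in} gives $D$ with $Z_{\mathbb N\setminus D}\cong X_1$ and $Z_D\cong X_2\oplus\dots\oplus X_r$. If $D$ is finite, divide it into parts of sizes $\dim X_2,\dots,\dim X_r$. If $D$ is infinite, then $(z_n)_{n\in D}$ is a normalized unconditional basis of $Z_D$, which is a direct sum of subspaces isomorphic to $X_2,\dots,X_r$; these inherit the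 hypothesis, and the induction hypothesis applies.

(b) Let $(z_n)$ and $(w_n)$ be two normalized unconditional bases, with partitions $D_1,\dots,D_r$ and $D_1',\dots,D_r'$ as in (a). An isomorphism of $[z_n]_{n\in D_i}$ onto $X_i$ carries $(z_n)_{n\in D_i}$ to an unconditional basis of $X_i$ whose norms are bounded above and below. Such a basis is equivalent to its normalization, by a multiplier with bounded inverse. The same holds for $(w_n)_{n\in D_i'}$, so the uniqueness in $X_i$ gives a bijection $\pi_i:D_i\to D_i'$ and an isomorphism $[z_n]_{n\in D_i}\to[w_n]_{n\in D'_i}$ with $z_n\mapsto w_{\pi_i(n)}$. The whole space is the direct sum of the spans of the $r$ parts, for either basis, and the direct sum of these $r$ isomorphisms is the required equivalence.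
\end{proof}

\section{Compressions of $Q$}\label{sec:compress}

It remains to prove Theorem~\ref{thm:key}, and we begin with two normalizations. If the scalars are real, pass to $Z_{\mathbb C}=X_{\mathbb C}\oplus Y_{\mathbb C}$. The vectors $z_n$ form a normalized basis of $Z_{\mathbb C}$, which is unconditional because the multiplier by $m_n+im_n'$ is $M_{\mathbb C}+iM'_{\mathbb C}$, where $M,M'$ are the real multipliers by $m_n,m'_n$. The operators $P,Q,R_B$ are replaced by their complexifications and the numbers $b_n$ do not change. By Lemma~\ref{lem:complex}, (H) passes to $Z_{\mathbb C}$ and the conclusion of Theorem~\ref{thm:key} returns to $Z$. Next, replace the norm by the equivalent norm $\sup_{|m_n|\le1}\|\sum m_nc_nz_n\|$. This changes neither $\|z_n\|$, nor $R_B$, nor $b_n$, nor $\mathcal J$. So \emph{from now on the scalars are complex, \textup{(H)} holds, $\|z_n\|=1$, and}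
\[
\Bigl\|\sum m_nc_nz_n\Bigr\|\le\sup|m_n|\,\Bigl\|\sum c_nz_n\Bigr\| .
\]
In particular $\|R_B\|\le1$ for all $B$ and $\|z_n^*\|=1$.

For $B\subseteq\mathbb N$ let $T_B=R_BQR_B$, regarded as an operator on $Z$ or on $Z_B$; inverses, spectra and eigenvalues always refer to $Z_B$. Thus $\|T_B\|\le\|Q\|$, $T_{\{n\}}=b_n$ and $T_{\mathbb N}=Q$. A compression of a projection need not be a projection, but under (H) it is one modulo $\mathcal J$:
\begin{equation}\label{eq:idem}
T_B-T_B^2=R_B(I-Q)R_BQR_B=R_B(PR_BQ)R_B\in\mathcal J .
\end{equation}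
The next two lemmas draw the first consequences.

\begin{lemma}\label{lem:goal}
If $I-T_B$ is invertible on $Z_B$, then $R_BQ\in\mathcal J(Z)$. If $T_B$ is invertible on $Z_B$, then $PR_B\in\mathcal J(Z)$.
\end{lemma}

\begin{proof}
In the first case $T_B=(I-T_B)^{-1}(T_B-T_B^2)\in\mathcal J$ by \eqref{eq:idem}, and
\[
R_BQ=R_B(P+Q)R_BQ=R_B(PR_BQ)+T_BQ\in\mathcal J .
\]
In the second case $I-T_B=T_B^{-1}(T_B-T_B^2)\in\mathcal J(Z_B)$, which means that $R_BPR_B\in\mathcal J(Z)$, and
\[
PR_B=PR_B(P+Q)R_B=P(R_BPR_B)+(PR_BQ)R_B\in\mathcal J .\qedhere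
\]
\end{proof}

\begin{lemma}\label{lem:fred}
Let $B\subseteq\mathbb N$ and $\lambda\in\mathbb C\setminus\{0,1\}$. Then $\lambda-T_B$ is Fredholm of index $0$ on $Z_B$, and there are $m$ and $c>0$ with $\|(\lambda-T_B)z\|\ge c\|z\|$ for all $z\in Z_{B\cap[m,\infty)}$.
\end{lemma}

\begin{proof}
The operator $(\lambda-1+T_B)(\lambda-T_B)=(\lambda^2-\lambda)I+(T_B-T_B^2)$ is Fredholm by \eqref{eq:idem}, (J2) and $\lambda^2-\lambda\ne0$. Its factors commute, so $\lambda-T_B$ is Fredholm by (F3). The index is $0$ by (F2), since $\mathbb C\setminus\{0,1\}$ is path connected and $\lambda-T_B$ is invertible for $|\lambda|>\|Q\|$.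

If the second assertion fails, there are unit vectors $w_m\in Z_{B\cap[m,\infty)}$ with $(\lambda-T_B)w_m\to0$. By (F1), $G(\lambda-T_B)=I-F$ with $F$ of finite rank, so $w_m-Fw_m\to0$. A subsequence of $(Fw_m)$ converges, hence $w_m\to w$ along it, and $\|w\|=1$. But $z_n^*(w_m)=0$ for $m>n$, so all coordinates of $w$ vanish, a contradiction.
\end{proof}

By Lemma~\ref{lem:goal} it suffices to prove, besides the limit statement, that $1$ is not in the spectrum of $T_B$ for some tail $B$ of $A_0$, and that $0$ is not in the spectrum of $T_B$ for some tail $B$ of $D_0$. Lemma~\ref{lem:fred} is silent at exactly these two points. Nor does the diagonal decide the matter.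

\begin{example}\label{ex:average}
Let $Z=\ell_2$, divide $\mathbb N$ into consecutive intervals $\tau_k$ with $|\tau_k|=2k$, let $u_k$ be the unit vector with equal positive coordinates on $\tau_k$ and zero coordinates elsewhere, and let $Q$ be the orthogonal projection onto $Y=[u_k]_{k\ge1}$. On $\tau_k$ all matrix entries of $Q$ equal $1/2k$. So $b_n\to0$ and $A_0=\mathbb N\setminus\tau_1$, yet $T_{\tau_k}u_k=u_k$. For $\sigma\subseteq\tau_k$ with $|\sigma|=j\ge1$, the only nonzero eigenvalue of $T_\sigma$ is $j/2k$: as indices are added one at a time, an eigenvalue walks from $0$ to $1$. Hypothesis (H) fails at the halfway point. If $B$ contains $k$ elements of each $\tau_k$, then $PR_Bu_k=R_Bu_k-\frac12u_k$ has norm $\frac12$ and is supported in $\tau_k$, so $2PR_B|_Y$ is an isometry.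
\end{example}

The example suggests the method. Start from $\sigma=\emptyset$, add indices from a tail of $A_0$ one at a time, and show that the number of eigenvalues of $T_\sigma$ in the disc $|\lambda-1|\le\frac12$ remains $0$. An eigenvalue could enter the disc by walking across its boundary, as in the example, or by a jump. Traces exclude jumps only for sets of bounded size: if all eigenvalues of $T_\sigma$ are within $\eta$ of $\{0,1\}$ and $|b_n|<\eta$ on $\sigma$, then comparing $\sum_{n\in\sigma}b_n$ with the sum of the eigenvalues bounds the number of eigenvalues near $1$ by $2\eta|\sigma|$. What we need is an exact formula for the effect of one new index.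

Let $\sigma$ be finite, $n\notin\sigma$, and let $L=\lambda-T_\sigma$ be invertible. Put $r=R_\sigma Qz_n\in Z_\sigma$ and $g=z_n^*Q|_{Z_\sigma}$. On $Z_\sigma\oplus[z_n]$,
\[
\lambda-T_{\sigma\cup\{n\}}=\begin{pmatrix}L&-r\\-g&\lambda-b_n\end{pmatrix}
=\begin{pmatrix}L&0\\-g&1\end{pmatrix}\begin{pmatrix}I&-L^{-1}r\\0&\lambda-b_n-gL^{-1}r\end{pmatrix},
\]
and taking determinants gives the Schur complement formula
\begin{equation}\label{eq:schur}
\begin{gathered}
\det(\lambda-T_{\sigma\cup\{n\}})=\det(\lambda-T_\sigma)\,\bigl(\lambda-b_n-s_{\sigma,n}(\lambda)\bigr),\\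
s_{\sigma,n}(\lambda)=z_n^*Q(\lambda-T_\sigma)^{-1}R_\sigma Qz_n .
\end{gathered}
\end{equation}
For $\sigma=\emptyset$ the determinant is $1$ and $s_{\emptyset,n}=0$. If the \emph{interaction term} $s_{\sigma,n}$ is small on the boundary circle, Rouch\'e's theorem says that the count changes as if the new eigenvalue were $b_n$.

\subsection*{The smallest case}
Suppose that $Q$ is block diagonal: $\mathbb N$ is a disjoint union of finite sets $\tau_k$ and $Q$ maps each $Z_{\tau_k}$ into itself. We carry out the steps from $\emptyset$ to one index and from one index to two. Note first that the entries $d_n$ of a multiplier in $\mathcal J(Z_C)$ tend to $0$: if $|d_n|\ge\delta>0$ on an infinite set $C'\subseteq C$, the restriction to $Z_{C'}$ is inverted by the multiplier $d_n^{-1}$, against (J3).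

Choose one index $n_k$ in each of infinitely many blocks $\tau_k$, and let $C=\{n_k\}$. Then $T_C$ is the multiplier by $b_{n_k}$, so \eqref{eq:idem} gives $b_{n_k}-b_{n_k}^2\to0$. As the choice is arbitrary and the blocks are finite, $\operatorname{dist}(b_n,\{0,1\})\to0$.

Now choose second indices $p_k\in\tau_k\setminus\{n_k\}$, let $B=\{p_k\}$, and put $x_k=z_{p_k}^*Qz_{n_k}$ and $y_k=z_{n_k}^*Qz_{p_k}$. Then
\[
s_{\{p_k\},n_k}(\lambda)=\frac{x_ky_k}{\lambda-b_{p_k}},\qquad \det(\lambda-T_{\{p_k,n_k\}})=(\lambda-b_{p_k})(\lambda-b_{n_k})-x_ky_k .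
\]
Neither $x_k$ nor $y_k$ has to be small; in Example~\ref{ex:asym}(a), $z_{2k}^*Qz_{2k-1}=-1$. Their product is small. For disjoint sets $B$ and $C$ we have $R_CR_B=0$, so
\begin{equation}\label{eq:disjoint}
R_CQR_BQ=R_C(I-P)R_BQ=-R_C(PR_BQ)\in\mathcal J ,
\end{equation}
and in the present situation the restriction of $R_CQR_BQ$ to $Z_C$ is the multiplier by $x_ky_k$. Hence $x_ky_k\to0$, and the eigenvalues of $T_{\{p_k,n_k\}}$ approach $b_{p_k}$ and $b_{n_k}$. If $p_k,n_k\in A_0$, both eigenvalues tend to $0$.

\medskip
The general proof follows this pattern and meets three new difficulties. The operators given by \eqref{eq:idem} and \eqref{eq:disjoint} are no longer multipliers, so we must know that the diagonal of any operator in $\mathcal J$ tends to $0$ (Section~\ref{sec:diag}). The projection $Q$ is not block diagonal, so bad configurations must be placed so far apart that they hardly interact. And $1/(\lambda-b_p)$ becomes the resolvent of $T_\sigma$, with no bound on $|\sigma|$ (both in Section~\ref{sec:unif}).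

\section{Diagonals of operators in $\mathcal J$}\label{sec:diag}

A gliding hump argument makes an operator nearly diagonal on a subsequence, provided that both the columns and the rows of its matrix tend to $0$. Columns always do. Rows do when the basis vectors tend to $0$ weakly, but in general they do not: on $\ell_1$ the projection $x\mapsto(\sum x_k)e_1$ has first row $(1,1,\dots)$. The case that is not weakly null will be transferred to $\ell_1$, where one rank one correction removes the obstruction.

\begin{lemma}\label{lem:ell1}
If $S\in\mathcal J(\ell_1)$ has matrix $s_{jk}=e_j^*Se_k$, then $s_{kk}\to0$.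
\end{lemma}

\begin{proof}
Suppose that $|s_{kk}|\ge\delta>0$ for all $k$ in an infinite set $M$. Since $|s_{jk}|\le\|S\|$, a diagonal argument lets us shrink $M$ so that $a_j=\lim_{k\in M}s_{jk}$ exists for every $j\in\mathbb N$. For each $h$, $\sum_{j\le h}|a_j|=\lim_{k\in M}\sum_{j\le h}|s_{jk}|\le\|S\|$, so $a=(a_j)\in\ell_1$. The operator $S'x=Sx-(\sum x_k)a$ is in $\mathcal J$ by (J1), and its matrix is $t_{jk}=s_{jk}-a_j$. Its rows tend to $0$ along $M$, its columns are in $\ell_1$, and $|t_{kk}|\ge\frac34\delta$ for large $k\in M$ because $a_k\to0$. Choose inductively $p_1<p_2<\cdots$ in $M$ with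
\[
|t_{p_ip_i}|\ge\tfrac34\delta,\qquad\sum_{j<i}|t_{p_jp_i}|\le\tfrac18\delta,\qquad\sum_{l\ge p_i}|t_{lp_j}|\le\tfrac18\delta\quad(j<i).
\]
The compression of $S'$ to $[e_{p_i}]_{i\ge1}$ is in $\mathcal J$ and equals $\Lambda+\Theta$, where $\Lambda$ is diagonal with $\|\Lambda^{-1}\|\le\frac4{3\delta}$ and $\Theta$ is the off-diagonal part. In column $p_i$ the entries of $\Theta$ above the diagonal have absolute sum at most $\delta/8$, and so do those below, whose row indices are at least $p_{i+1}$. The norm of an operator on $\ell_1$ is the supremum of the $\ell_1$ norms of its columns, so $\|\Lambda^{-1}\Theta\|\le\frac13$. Thus $\Lambda+\Theta$ is invertible, against (J3).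
\end{proof}

Unconditionality lets us factor through $\ell_1$ whenever a single functional is being tested on disjoint blocks.

\begin{lemma}\label{lem:blocks}
Let $S\in\mathcal J(Z)$ and $f\in Z^*$, let $(v_k)$ be a bounded sequence in $Z$, and let $(\tau_k)$ be disjoint finite sets. Then $f(R_{\tau_k}Sv_k)\to0$.
\end{lemma}

\begin{proof}
The assignment $e_k\mapsto v_k$ defines an operator $U:\ell_1\to Z$. The map $Wz=(f(R_{\tau_k}z))_k$ is an operator $Z\to\ell_1$, since for suitable unimodular $\varepsilon_k$
\[
\sum_{k\le h}|f(R_{\tau_k}z)|=f\Bigl(\sum_{k\le h}\varepsilon_kR_{\tau_k}z\Bigr)\le\|f\|\,\|z\| .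
\]
The diagonal entries of $WSU\in\mathcal J(\ell_1)$ are the numbers $f(R_{\tau_k}Sv_k)$. Apply Lemma~\ref{lem:ell1}.
\end{proof}

\begin{lemma}\label{lem:diag}
If $S\in\mathcal J(Z)$, then $z_n^*(Sz_n)\to0$.
\end{lemma}

\begin{proof}
Suppose that $|d_k|\ge\delta>0$, where $d_k=z_{n_k}^*(Sz_{n_k})$ and $n_1<n_2<\cdots$.

If $(z_{n_k})$ is not weakly null, pass to a subsequence with $|f(z_{n_k})|\ge\delta'>0$ for some $f\in Z^*$. Lemma~\ref{lem:blocks} with $\tau_k=\{n_k\}$ and $v_k=z_{n_k}$ gives $d_kf(z_{n_k})\to0$, a contradiction.

If $(z_{n_k})$ is weakly null, so is $(Sz_{n_k})$, and $\|R_\sigma Sz_{n_k}\|\to0$ for every finite $\sigma$. Also $\|R_{[l,\infty)}z\|\to0$ as $l\to\infty$ for every $z$. So we can choose inductively a subsequence with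
\[
\|R_{\{n_1,\dots,n_{k-1}\}}Sz_{n_k}\|\le\delta2^{-k-2},\qquad\|R_{[n_k,\infty)}Sz_{n_i}\|\le\delta2^{-i-2}\quad(i<k).
\]
With $C=\{n_k\}$ we get $R_CSz_{n_k}=d_kz_{n_k}+y_k$, where $\|y_k\|\le\delta2^{-k-1}$ and so $\sum\|y_k\|\le\delta/2$. Let $\Lambda$ be the multiplier by $d_k^{-1}$ on $Z_C$; then $\|\Lambda\|\le1/\delta$. For $z=\sum c_kz_{n_k}$ we have $|c_k|\le\|z\|$ and
\[
\|(\Lambda R_CS-I)z\|\le\sum|c_k|\,\|\Lambda y_k\|\le\tfrac12\|z\| .
\]
Thus $\Lambda R_CS|_{Z_C}\in\mathcal J(Z_C)$ is invertible, against (J3).
\end{proof}

\section{Two uniform estimates}\label{sec:unif}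

\subsection*{Sparse sequences of blocks}
Let $(\tau_k)_{k\ge1}$ be finite nonempty sets, $l_k=\min\tau_k$, $m_k=\max\tau_k$, $m_0=0$. The sequence is \emph{successive} if $m_k<l_{k+1}$ for all $k$, and \emph{sparse} if moreover
\begin{equation}\label{eq:sparse}
\|R_{[l_k,\infty)}QR_{[1,m_{k-1}]}\|\le2^{-k}\qquad(k\ge1).
\end{equation}
For $k=1$ the condition is void. It says that $Q$ carries almost nothing from earlier blocks to later ones. Every successive sequence has a sparse subsequence, because $\|R_{[l,\infty)}QR_{[1,m]}\|\le\sum_{n\le m}\|R_{[l,\infty)}Qz_n\|\to0$ as $l\to\infty$. When we pass to a subsequence, all objects indexed by $k$ are relabeled $1,2,\dots$, and $l_k,m_k$ refer to the new sequence. A subsequence $(\tau_{k_j})$ of a sparse sequence is sparse, since $m_{k_{j-1}}\le m_{k_j-1}$ and $2^{-k_j}\le2^{-j}$.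

What $Q$ carries from later blocks to earlier ones cannot be made small by thinning, as the projection on $\ell_1$ in Section~\ref{sec:diag} shows. The next lemma gives two situations in which this does no harm: an excursion that leaves $\tau_k$ and returns to it must move forward once, and weakly null vectors are not carried backward.

\begin{lemma}\label{lem:local}
Let $(\tau_k)$ be sparse.
\begin{enumerate}
\item[(a)] If $B\subseteq\bigcup_j\tau_j$, $v\in Z_{\tau_k}$, $g\in Z^*$ and $g=gR_{\tau_k}$, then
\[
|gQR_{B\setminus\tau_k}Qv|\le2^{1-k}\|g\|\,\|Q\|\,\|v\| .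
\]
\item[(b)] If $v_k\in Z_{\tau_k}$ and $v_k\to0$ weakly, then after passing to a subsequence $\|R_{B\setminus\tau_k}Qv_k\|\le2^{-k}(1+\|v_k\|)$ for all $k$ and all $B\subseteq\bigcup_j\tau_j$, the union being taken over the subsequence. One subsequence can be chosen for two such sequences $(v_k)$, $(v_k')$.
\end{enumerate}
\end{lemma}

\begin{proof}
In both parts $B\setminus\tau_k$ is the disjoint union of $B_-\subseteq[1,m_{k-1}]$ and $B_+\subseteq[l_{k+1},\infty)$. For $v\in Z_{\tau_k}$ we have $v=R_{[1,m_k]}v$, so \eqref{eq:sparse} gives $\|R_{B_+}Qv\|\le2^{-k-1}\|v\|$.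

(a) Since $g=gR_{[l_k,\infty)}$, \eqref{eq:sparse} gives $\|gQR_{B_-}\|\le2^{-k}\|g\|$. Therefore
\[
|gQR_{B_-}Qv|+|gQR_{B_+}Qv|\le(2^{-k}+2^{-k-1})\|g\|\,\|Q\|\,\|v\| .
\]

(b) For fixed $m$ the operator $R_{[1,m]}Q$ has finite rank, so $\|R_{[1,m]}Qv_k\|\to0$, and likewise for $v_k'$. Choose the subsequence inductively so that $\|R_{[1,m_{k-1}]}Qv_k\|\le2^{-k}$, and the same for $v'_k$. Then $\|R_{B_-}Qv_k\|\le2^{-k}$.
\end{proof}

\begin{lemma}\label{lem:trunc}
Let $(\tau_k)$ be disjoint finite sets and $\rho_k,\rho_k'\subseteq\tau_k$. Then $\sum_kR_{\rho_k}QR_{\rho_k'}$ defines an operator on $Z$ of norm at most $\|Q\|$.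
\end{lemma}

\begin{proof}
Fix $h$, let $\rho=\bigcup_{k\le h}\rho_k$ and $\rho'=\bigcup_{k\le h}\rho'_k$, and for $\theta\in\{\pm1\}^h$ let $M_\theta=\sum_{k\le h}\theta_kR_{\tau_k}$, so $\|M_\theta\|\le1$. Then $M_\theta R_\rho QR_{\rho'}M_\theta=\sum_{j,k\le h}\theta_j\theta_kR_{\rho_j}QR_{\rho_k'}$ has norm at most $\|Q\|$, and its average over $\theta$ is $\sum_{k\le h}R_{\rho_k}QR_{\rho_k'}$. On a finitely supported vector the series is a finite sum, and we extend by continuity.
\end{proof}

Formula \eqref{eq:idem} says nothing about a single finite set $\sigma$. Applied to the union of a sparse sequence and localized, it gives the following asymptotic form of idempotency.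

\begin{lemma}\label{lem:weak}
Let $(\tau_k)$ be sparse, let $\sigma_k\subseteq\tau_k$, and let $u_k\in Z_{\sigma_k}$ be bounded. Then $(T_{\sigma_k}-T_{\sigma_k}^2)u_k\to0$ weakly.
\end{lemma}

\begin{proof}
Let $f\in Z^*$, $B=\bigcup\sigma_k$ and $S=T_B-T_B^2\in\mathcal J(Z)$. Since $B$ is the disjoint union of $\sigma_k$ and $B\setminus\tau_k$,
\[
R_{\sigma_k}Su_k=R_{\sigma_k}Qu_k-R_{\sigma_k}QR_BQu_k=(T_{\sigma_k}-T_{\sigma_k}^2)u_k-R_{\sigma_k}QR_{B\setminus\tau_k}Qu_k .
\]
Apply $f$. The left side tends to $0$ by Lemma~\ref{lem:blocks}, and the last term tends to $0$ by Lemma~\ref{lem:local}(a) with $g=fR_{\sigma_k}$.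
\end{proof}

\subsection*{The resolvent bound}
The first estimate excludes the walking eigenvalue of Example~\ref{ex:average}, uniformly in the size of $\sigma$.

\begin{proposition}\label{prop:res}
Let $\Gamma\subset\mathbb C\setminus\{0,1\}$ be compact. There are $m_\Gamma\in\mathbb N$ and $K>0$ such that for all finite $\sigma\subset(m_\Gamma,\infty)$ and all $\lambda\in\Gamma$ the operator $\lambda-T_\sigma$ is invertible on $Z_\sigma$ and $\|(\lambda-T_\sigma)^{-1}\|\le K$. Consequently $\operatorname{dist}(b_n,\{0,1\})\to0$.
\end{proposition}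

\begin{proof}
If the first assertion fails, then for every $m$ and $k$ there are a finite set $\sigma\subset(m,\infty)$, $\lambda\in\Gamma$ and a unit vector $u\in Z_\sigma$ with $\|(\lambda-T_\sigma)u\|<1/k$; here we use $\dim Z_\sigma<\infty$. This yields successive sets $\sigma_k$, unit vectors $u_k\in Z_{\sigma_k}$ and $\lambda_k\in\Gamma$ with $(\lambda_k-T_{\sigma_k})u_k\to0$. Pass to a subsequence such that $\lambda_k\to\lambda\in\Gamma$ and $(\tau_k)=(\sigma_k)$ is sparse. Then $T_{\sigma_k}u_k=\lambda u_k+o(1)$ and, as $\|T_{\sigma_k}\|\le\|Q\|$, also $T_{\sigma_k}^2u_k=\lambda^2u_k+o(1)$. By Lemma~\ref{lem:weak}, $(\lambda-\lambda^2)u_k\to0$ weakly, and since $\lambda\notin\{0,1\}$, $u_k\to0$ weakly. Pass to the subsequence of Lemma~\ref{lem:local}(b) and let $B=\bigcup\sigma_k$. Then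
\[
T_Bu_k=T_{\sigma_k}u_k+R_{B\setminus\sigma_k}Qu_k=\lambda u_k+o(1).
\]
For every $m$ we have $u_k\in Z_{B\cap[m,\infty)}$ for large $k$, and this contradicts Lemma~\ref{lem:fred}.

For the last assertion let $\eta>0$ and $\Gamma=\{\lambda:|\lambda|\le\|Q\|,\ |\lambda|\ge\eta,\ |\lambda-1|\ge\eta\}$. Taking $\sigma=\{n\}$ shows that $b_n\notin\Gamma$ for $n>m_\Gamma$. As $|b_n|\le\|Q\|$, this means $\operatorname{dist}(b_n,\{0,1\})<\eta$.
\end{proof}

\subsection*{The interaction term}
The second estimate excludes jumps. In the notation of \eqref{eq:schur}, put $u=(\lambda-T_\sigma)^{-1}R_\sigma Qz_n$, so that $s_{\sigma,n}(\lambda)=z_n^*Qu$. Applying $z_n^*Q$ to $\lambda u=R_\sigma Qz_n+R_\sigma Qu$ gives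
\begin{equation}\label{eq:inter}
\lambda\,s_{\sigma,n}(\lambda)=z_n^*QR_\sigma Qz_n+z_n^*QR_\sigma Qu .
\end{equation}
Both terms contain the pattern of \eqref{eq:disjoint}. The first is a diagonal entry. The second becomes one if, along a sequence of bad triples $(\sigma_k,n_k,\lambda_k)$, the assignment $z_{n_k}\mapsto u_k$ extends to an operator. This is the point that needs work: the bound $\sup\|u_k\|<\infty$ does not suffice, because the basis is unconditional only with respect to scalar multipliers, and the block diagonal sum of the resolvents $(\lambda_k-T_{\sigma_k})^{-1}$ is not known to be bounded.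

\begin{proposition}\label{prop:inter}
Let $\Gamma\subset\mathbb C\setminus\{0,1\}$ be compact. For every $\delta>0$ there is $m\ge m_\Gamma$ such that $|s_{\sigma,n}(\lambda)|<\delta$ for all finite $\sigma\subset(m,\infty)$, all $n\in(m,\infty)\setminus\sigma$ and all $\lambda\in\Gamma$.
\end{proposition}

\begin{proof}
Suppose that this fails for some $\delta>0$. Then there are finite sets $\sigma_k\subset(m_\Gamma,\infty)$, indices $n_k\notin\sigma_k$ and $\lambda_k\in\Gamma$ such that the sets $\tau_k=\sigma_k\cup\{n_k\}$ are successive and $|s_{\sigma_k,n_k}(\lambda_k)|\ge\delta$. Pass to a subsequence such that $(\tau_k)$ is sparse and $|\lambda-\lambda_k|\le2^{-k}$ for some $\lambda\in\Gamma$. With $r_k=R_{\sigma_k}Qz_{n_k}$ and $u_k=(\lambda_k-T_{\sigma_k})^{-1}r_k\in Z_{\sigma_k}$ we have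
\begin{equation}\label{eq:bad}
|z_{n_k}^*Qu_k|\ge\delta,\qquad T_{\sigma_k}u_k=\lambda_ku_k-r_k,\qquad\|u_k\|\le K\|Q\| ,
\end{equation}
the last by Proposition~\ref{prop:res}. All this persists for subsequences.

\smallskip
\emph{Step 1. After passing to a subsequence, and with $C=\{n_k\}$, there is an operator $\Phi:Z_C\to Z$ with $\Phi z_{n_k}=u_k$.}

Suppose first that $(z_{n_k})$ is not weakly null, and pass to a subsequence with $|f(z_{n_k})|\ge\delta'>0$, where $f\in Z^*$ and $\|f\|=1$. For finite sums and suitable unimodular $\varepsilon_k$,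
\[
\Bigl\|\sum c_kz_{n_k}\Bigr\|\ge f\Bigl(\sum\varepsilon_kc_kz_{n_k}\Bigr)=\sum|c_kf(z_{n_k})|\ge\delta'\sum|c_k| ,
\]
while $\|\sum c_ku_k\|\le K\|Q\|\sum|c_k|$. So $\Phi$ is bounded.

Suppose now that $z_{n_k}\to0$ weakly. The idea is to replace the many resolvents by the single operator $\lambda-T_B$, which is bounded below on a tail by Lemma~\ref{lem:fred}. To localize we need $u_k\to0$ weakly. By \eqref{eq:bad}, $T_{\sigma_k}^2u_k=\lambda_k^2u_k-\lambda_kr_k-T_{\sigma_k}r_k$, and so
\[
(\lambda_k-\lambda_k^2)u_k=(T_{\sigma_k}-T_{\sigma_k}^2)u_k+(1-\lambda_k)r_k-T_{\sigma_k}r_k .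
\]
The first term on the right is weakly null by Lemma~\ref{lem:weak}. By Lemma~\ref{lem:trunc}, $H_1=\sum R_{\sigma_k}QR_{\{n_k\}}$ and $H_2=\sum R_{\sigma_k}QR_{\sigma_k}$ are operators, so $r_k=H_1z_{n_k}$ and $T_{\sigma_k}r_k=H_2H_1z_{n_k}$ are weakly null as well. Since $\lambda_k-\lambda_k^2\to\lambda-\lambda^2\ne0$, we conclude that $u_k\to0$ weakly.

Pass to the subsequence that Lemma~\ref{lem:local}(b) provides for both $(z_{n_k})$ and $(u_k)$, and let $B=\bigcup\sigma_k$. As $B\cap\tau_k=\sigma_k$,
\begin{align*}
(\lambda-T_B)u_k&=(\lambda-\lambda_k)u_k+r_k-R_{B\setminus\tau_k}Qu_k,\\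
R_BQz_{n_k}&=r_k+R_{B\setminus\tau_k}Qz_{n_k}.
\end{align*}
Hence $\eta_k=\|(\lambda-T_B)u_k-R_BQz_{n_k}\|\le2^{-k}(3+2K\|Q\|)$, and $\sum\eta_k<\infty$. By Lemma~\ref{lem:fred} there are $c>0$ and $k_0$ such that $\lambda-T_B$ is bounded below by $c$ on the span of $\{u_k:k\ge k_0\}$. For a finite sum $z=\sum_{k\ge k_0}c_kz_{n_k}$ we have $|c_k|\le\|z\|$ and
\[
c\Bigl\|\sum c_ku_k\Bigr\|\le\|R_BQz\|+\sum|c_k|\eta_k\le\Bigl(\|Q\|+\sum\eta_k\Bigr)\|z\| .
\]
Discarding the indices $k<k_0$ completes Step~1.

\smallskip
\emph{Step 2.} Let $C=\{n_k\}$ and $B=\bigcup\sigma_k$ for the final subsequence. These sets are disjoint, so $S=R_CQR_BQ\in\mathcal J(Z)$ by \eqref{eq:disjoint}, and $S\Phi R_C\in\mathcal J(Z)$ by (J1). Lemma~\ref{lem:diag}, applied to these two operators, gives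
\[
z_{n_k}^*QR_BQz_{n_k}\to0,\qquad z_{n_k}^*QR_BQu_k\to0 .
\]
Write $R_B=R_{\sigma_k}+R_{B\setminus\tau_k}$. By Lemma~\ref{lem:local}(a) with $g=z_{n_k}^*$ and $v=z_{n_k}$ or $v=u_k$, the contributions of $R_{B\setminus\tau_k}$ tend to $0$. So both terms on the right of \eqref{eq:inter} tend to $0$ along our triples, and $\lambda_ks_{\sigma_k,n_k}(\lambda_k)\to0$. As $\lambda_k\to\lambda\ne0$, this contradicts $|s_{\sigma_k,n_k}(\lambda_k)|\ge\delta$.
\end{proof}

In both propositions the set $B$ to which (H) is applied is assembled from a hypothetical sequence of counterexamples. This is why (H) is needed for all $B\subseteq\mathbb N$, and it is how a qualitative hypothesis yields bounds that are uniform in $\sigma$.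

\section{Counting eigenvalues}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:key}]
The limit statement is part of Proposition~\ref{prop:res}. Let
\[
\Gamma=\{\lambda:|\lambda|=\tfrac12\}\cup\{\lambda:|\lambda-1|=\tfrac12\},
\]
and let $m_\Gamma$ and $K$ be as in Proposition~\ref{prop:res}. Choose $m\ge m_\Gamma$ such that the conclusion of Proposition~\ref{prop:inter} holds with $\delta=\frac18$ and $\operatorname{dist}(b_n,\{0,1\})<\frac18$ for $n>m$. By the definition of $D_0$, for $n>m$ we have $|b_n|<\frac18$ if $n\in A_0$ and $|b_n-1|<\frac18$ if $n\in D_0$.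

We treat the two sets at once. Let either $B=A_0\cap(m,\infty)$ and $\varepsilon=0$, or $B=D_0\cap(m,\infty)$ and $\varepsilon=1$. Then $|b_n-\varepsilon|<\frac18$ for $n\in B$. Let $\mu=1-\varepsilon$ be the other point and let $\Delta=\{\lambda:|\lambda-\mu|\le\frac12\}$, so that $\partial\Delta\subset\Gamma$ and $|\lambda-\varepsilon|\ge\frac12$ on $\Delta$. We show that $\mu-T_B$ is invertible on $Z_B$.

\smallskip
\emph{Step 1. For every finite $\sigma\subseteq B$, $T_\sigma$ has no eigenvalue in $\Delta$.} We use induction on $|\sigma|$; the case $\sigma=\emptyset$ is void. Let the claim hold for $\sigma$ and let $n\in B\setminus\sigma$. The function $\kappa(\lambda)=\lambda-b_n-s_{\sigma,n}(\lambda)$ is rational with poles only at eigenvalues of $T_\sigma$, so it is analytic on a neighborhood of $\Delta$. On $\partial\Delta$,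
\[
|\kappa(\lambda)-(\lambda-\varepsilon)|\le|b_n-\varepsilon|+|s_{\sigma,n}(\lambda)|<\tfrac14<|\lambda-\varepsilon| .
\]
Hence $\kappa$ has no zero on $\partial\Delta$. Rouch\'e's theorem states that two functions $\kappa,\psi$ analytic near a closed disc, with $|\kappa-\psi|<|\psi|$ on its boundary, have the same number of zeros inside. With $\psi(\lambda)=\lambda-\varepsilon$ that number is $0$. By \eqref{eq:schur}, $\det(\lambda-T_{\sigma\cup\{n\}})\ne0$ on $\Delta$.

\smallskip
\emph{Step 2. $\|(\lambda-T_B)z\|\ge K^{-1}\|z\|$ for $\lambda\in\Delta$ and $z\in Z_B$.} Let $\sigma\subseteq B$ be finite. By Step~1, for $x\in Z_\sigma$ and $f\in Z^*$ the function $\lambda\mapsto f((\lambda-T_\sigma)^{-1}x)$ is analytic near $\Delta$, and on $\partial\Delta$ it is bounded by $K\|f\|\,\|x\|$. The maximum principle gives $\|(\lambda-T_\sigma)^{-1}\|\le K$ on all of $\Delta$. If $z\in Z_B$ is finitely supported and $\sigma=B\cap[1,h]$ contains its support, then $\|(\lambda-T_\sigma)z\|\ge K^{-1}\|z\|$, and $T_\sigma z=R_{[1,h]}R_BQz\to T_Bz$ as $h\to\infty$. This proves the bound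 for such $z$, and by density for all $z\in Z_B$.

\smallskip
\emph{Step 3. $\mu-T_B$ is invertible.} Step~2 makes $\mu-T_B$ injective, but Lemma~\ref{lem:fred} does not apply at $\mu$, so surjectivity has to come from a neighboring point. Take $\lambda\in\Delta$ with $0<|\lambda-\mu|<K^{-1}$. Then $\lambda\notin\{0,1\}$, so $\lambda-T_B$ is Fredholm of index $0$; it is injective, hence invertible, and $\|(\lambda-T_B)^{-1}\|\le K$ by Step~2. Now
\[
\mu-T_B=(\lambda-T_B)\bigl(I+(\mu-\lambda)(\lambda-T_B)^{-1}\bigr),
\]
and the second factor is invertible because $|\mu-\lambda|K<1$.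

\smallskip
For $\varepsilon=0$ we have shown that $I-T_B$ is invertible, so $R_BQ\in\mathcal J$ by Lemma~\ref{lem:goal}; since $A_0\setminus B$ is finite, $R_{A_0}Q-R_BQ$ has finite rank and $R_{A_0}Q\in\mathcal J$. For $\varepsilon=1$ we have shown that $T_B$ is invertible, so $PR_B\in\mathcal J$; since $D_0\setminus B$ is finite, $PR_{D_0}-PR_B$ has finite rank and $PR_{D_0}\in\mathcal J$.
\end{proof}

With Theorem~\ref{thm:key}, the proofs given in Section~\ref{sec:reduction} are complete, and the answer to Wojtaszczyk's question is yes.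

\begin{thebibliography}{9}

\bibitem{DBL}
\emph{Decompositions of Banach lattices into direct sums},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1987-304-02/\allowbreak S0002-9947-1987-0911095-9/\allowbreak S0002-9947-1987-0911095-9.pdf}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Pie}
Pietsch, \emph{Operator Ideals}.

\end{thebibliography}
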